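\title{Tiling $\mathbb{Z}^d$ in a dimension that depends only on the size of the tile}

\begin{abstract}
We prove that for every positive integer $t$ there is a dimension $d$ such that, for every set $T\subset\mathbb{Z}$ with $t$ elements, $\mathbb{Z}^d$ can be partitioned into translates of copies of $T$ placed along the coordinate axes. This confirms a conjecture of Gruslys, Leader and Tan. One may take $d\le 2s^{t(t-1)}$ with $s=O(\log t)$. The proof turns two approximate tilings, one that covers every point exactly $t$ times and one that covers every point $1\bmod t$ times, into a partition, by means of perfect matchings in the grid $\{1,2,3\}^s$. The same method gives a criterion for regular families of sets and a classification of the finite subsets of an abelian group $G$ that tile a power of $G$ in this way.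
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $T$ be a finite nonempty subset of $\mathbb{Z}^k$. For $d\ge k$ we regard $T$ as a subset of $\mathbb{Z}^d$ by appending zero coordinates. An \emph{isometric copy} of $T$ is its image under an isometry of $\mathbb{Z}^d$ for the Euclidean metric, that is, under a composition of a translation, permutations of the coordinates and reflections $x_i\mapsto -x_i$. We say that $T$ \emph{tiles} $\mathbb{Z}^d$ if $\mathbb{Z}^d$ can be partitioned into isometric copies of $T$.

Small subsets of $\mathbb{Z}$ show what can happen for $d=1$. A two-point set $\{0,a\}$ tiles $\mathbb{Z}$ by the translates $\{x,x+a\}$ with $x\bmod 2a\in\{0,\dots,a-1\}$. The set $T=\{0,1,3\}$ tiles $\mathbb{Z}$, because $T\cup(5-T)=\{0,\dots,5\}$; the reflection is needed here, since the translates $\{2,3,5\}$, $\{1,2,4\}$, $\{-1,0,2\}$ that contain $2$ all meet $T$. The set $T=\{0,1,3,4\}$ does not tile $\mathbb{Z}$. It equals $4-T$, so all its copies in $\mathbb{Z}$ are translates, and after translating a partition we may assume that $T$ itself is a part. The copies that contain $2$ are $\{2,3,5,6\}$,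 $\{1,2,4,5\}$, $\{-1,0,2,3\}$ and $\{-2,-1,1,2\}$, and all of them meet $T$.

In higher dimension a hole left by a copy can be filled by a copy that runs in another direction. Gruslys, Leader and Tan proved that this always suffices: for every finite nonempty $T\subseteq\mathbb{Z}^k$ there is $n$, depending on $T$, such that $T$ tiles $\mathbb{Z}^n$. If $T$ tiles $\mathbb{Z}^n$, then it tiles $\mathbb{Z}^{n+1}$, one hyperplane $x_{n+1}=\text{const}$ at a time, so each $T$ has a least dimension, and one may ask which features of $T$ control it. The following conjecture of Gruslys, Leader and Tan (2015), which we take from \cite{slides}, says that for $T\subset\mathbb{Z}$ the cardinality is enough.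

\begin{quote}
\emph{For every positive integer $t$ there is $d$, depending only on $t$, such that every $T\subset\mathbb{Z}$ with $|T|=t$ tiles $\mathbb{Z}^d$.}
\end{quote}

For $t\ge2$ there are infinitely many sets of size $t$ up to translation, so the statement does not follow by taking a maximum over $T$, and one might fear that sets such as $\{0,1,n\}$ need more room as $n$ grows. On the other hand, the way in which the translates of $T$ overlap is bounded in terms of $t$: each integer lies in exactly $t$ translates, and so each translate meets at most $t(t-1)$ others. A construction that sees only this pattern, and not the distances, gives a dimension that depends only on $t$. We give such a construction. Let $e_1,\dots,e_d$ be the standard basis of $\mathbb{Z}^d$.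

\begin{theorem}\label{thm:main}
For every positive integer $t$ there is $d=d(t)$ such that for every $T\subset\mathbb{Z}$ with $|T|=t$, the lattice $\mathbb{Z}^d$ can be partitioned into translates of the sets $Te_i=\{ae_i:a\in T\}$, $1\le i\le d$. One may take $d(1)=1$. For $t\ge2$, put $N=t(t-1)+1$ and $M=(t-1)N$, let $u,v\ge1$ be integers with $3^u\ge 2M+1$ and $3^v\ge M$, and put $s=u+v+1$. Then one may take
\[
d(t)=s^{N-1}+2\,\frac{s^{N-1}-1}{s-1}\le 2s^{t(t-1)},
\]
and $s=O(\log t)$ when $u$ and $v$ are chosen minimal.
\end{theorem}

So the conjecture holds for every $t$, and no reflections are needed. The set $\{0,1,3,4\}$ shows that $d(4)\ge2$ is necessary. The bound is generous: for $t=2$ we have $N=M=3$, $u=2$, $v=1$, $s=4$ and $d=16+10=26$, while $d=1$ suffices.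

The question makes sense in any abelian group $G$. For $T\subset G$, a \emph{coordinate translate} of $T$ in $G^d$ is a translate of the copy of $T$ in one of the $d$ coordinate subgroups $\{0\}^{i-1}\times G\times\{0\}^{d-i}$. Torsion can now be an obstruction. Let $G=\mathbb{Z}/6$ and $T=\{0,2\}$, and let $K=\{0,2,4\}$. Every coordinate translate of $T$ lies in one coset of $K^d$, and such a coset has odd size $3^d$, so no $G^d$ is partitioned, although $|T|$ divides $|G|^d$. This kind of obstruction is the only one. For a prime $p$, let $G_{p'}$ be the set of elements of $G$ of finite order prime to $p$; it is a subgroup, since the order of $x-y$ divides the product of the orders of $x$ and $y$.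

\begin{theorem}\label{thm:groups}
Let $G$ be an abelian group and let $T\subset G$ be finite with $|T|=t\ge1$. Then $G^d$ can, for some $d$, be partitioned into coordinate translates of $T$ if and only if for every prime $p\mid t$ some coset of $G_{p'}$ contains a number of elements of $T$ that is not divisible by $p$. In that case one can take $d$ depending only on $t$.
\end{theorem}

\begin{corollary}\label{cor:groups}
For every $t\ge1$ there is $d$, depending only on $t$, with the following properties.
\begin{enumerate}
\item[(a)] For every torsion-free abelian group $G$ and every $T\subset G$ with $|T|=t$, the group $G^d$ is partitioned into coordinate translates of $T$. In particular every $T\subset\mathbb{Z}^k$ with $|T|=t$ tiles $\mathbb{Z}^{kd}$, for every $k$.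
\item[(b)] If $t$ is a power of a prime $p$ and $G$ is an abelian $p$-group, then for every $T\subset G$ with $|T|=t$, the group $G^d$ is partitioned into coordinate translates of $T$.
\end{enumerate}
\end{corollary}

Both theorems come from one statement about set systems, Theorem~\ref{thm:abstract}, which occupies Sections~\ref{sec:line}--\ref{sec:union}. Section~\ref{sec:Z} deduces Theorem~\ref{thm:main}. Section~\ref{sec:regular} gives a criterion for regular families of sets (Theorem~\ref{thm:regular}), and Section~\ref{sec:groups} evaluates it in the group algebra to obtain Theorem~\ref{thm:groups}.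

\section{Line tiles and two approximate tilings}\label{sec:line}

We forget the group structure. Let $X$ be a nonempty set and $\mathcal{F}$ a collection of nonempty subsets of $X$. A \emph{line tile} in $X^n$, in direction $i$, is a set
\[
\{x_1\}\times\dots\times\{x_{i-1}\}\times A\times\{x_{i+1}\}\times\dots\times\{x_n\},\qquad A\in\mathcal{F}.
\]
A subset of $X^n$ is \emph{tileable} if it is a disjoint union of line tiles; the empty set is tileable. By convention $X^0$ is a point. We use three rules throughout.
\begin{enumerate}
\item[(T1)] A disjoint union of arbitrarily many tileable subsets of $X^n$ is tileable.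
\item[(T2)] If $S\subset X^n$ is tileable and $Q\subset X^m$ is \emph{arbitrary}, then $S\times Q$ and $Q\times S$ are tileable, because the product of a line tile and a point is a line tile.
\item[(T3)] A permutation of the coordinates maps tileable sets to tileable sets.
\end{enumerate}
If $X=G$ is an abelian group and $\mathcal{F}=\{g+T:g\in G\}$, the line tiles in $G^n$ are the coordinate translates of $T$. So Theorem~\ref{thm:main} says that $\mathbb{Z}^d$ is tileable.

When $X$ itself is not tileable, we may still cover it by several tileable sets and control how often each point is covered. Two such covers suffice.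

\begin{theorem}\label{thm:abstract}
Let $r\ge2$ be an integer. Suppose that there are
\begin{enumerate}
\item[(V)] tileable sets $V_1,\dots,V_N\subset X$ such that every point of $X$ lies in exactly $r$ of them, and
\item[(W)] tileable sets $W_1,\dots,W_{M'}\subset X$ such that $c(y)=|\{i:y\in W_i\}|\equiv1\pmod r$ for every $y\in X$.
\end{enumerate}
Write $c(y)=1+r\,e(y)$ and let $E$ be an integer with $0\le e(y)\le E$ for all $y$. Let $M\ge\max(M',NE)$, let $u,v\ge1$ be integers with $3^u\ge2M+1$ and $3^v\ge M$, and let $s=u+v+1$. Then $X^d$ is tileable for
\[
d=s^{N-1}+2\,\frac{s^{N-1}-1}{s-1}.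
\]
\end{theorem}

Since $r\ge2$, the congruence forces $c(y)\ge1$, so $e(y)\ge0$ and $M'\ge1$ hold automatically. The dimension depends only on $N$, $M'$ and $E$, not on $X$.

The two hypotheses together give a \emph{signed} tiling of $X^2$. Put $X_j=\{y\in X:e(y)\ge j\}$. At a point $(x,y)$ we have
\begin{equation}\label{eq:signed}
\sum_{i=1}^{M'}1_{X\times W_i}(x,y)-\sum_{j=1}^{E}\sum_{k=1}^{N}1_{V_k\times X_j}(x,y)=c(y)-r\,e(y)=1 ,
\end{equation}
and all the sets $X\times W_i$ and $V_k\times X_j$ are tileable by (T2). The second coordinate is needed because the excess $r\,e(y)$ varies with $y$ and the sets $X_j$ are arbitrary: the tiles that cancel the excess must run in another direction. The whole difficulty is to remove the minus sign and the overlaps in \eqref{eq:signed}.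

\begin{remark}\label{rem:hyp}
Neither hypothesis can be dropped. Let $X=\mathbb{Z}/3$ and let $\mathcal{F}$ consist of the three two-element subsets. They satisfy (V) with $r=2$, but $|X^d|=3^d$ is odd, so no $X^d$ is tileable. Next let $X=\{0,1,2,3\}$ and $\mathcal{F}=\{\{0,1\},\{0,2\},\{0,3\}\}$. These sets cover $0$ three times and the other points once, so (W) holds with $r=2$. Put $f(0)=-1$ and $f(1)=f(2)=f(3)=1$. The function $f(x_1)\cdots f(x_d)$ has sum $0$ on every line tile and sum $2^d$ on $X^d$, so no $X^d$ is tileable.
\end{remark}

\section{A four-point example}\label{sec:example}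

Let $X=\{0,1,2,3\}$ and let $\mathcal{F}$ consist of $\{0,1\},\{0,2\},\{0,3\},\{0,2,3\},\{1,2,3\}$. The set $X$ is not tileable: the member that contains $0$ would leave $\{2,3\}$, $\{1,3\}$, $\{1,2\}$ or $\{1\}$, and these contain no member of $\mathcal{F}$. The hypotheses of Theorem~\ref{thm:abstract} hold with $r=2$ for
\[
V_1=\{0,1\},\quad V_2=\{1,2,3\},\quad V_3=\{0,2,3\},\qquad W_i=\{0,i\}\quad(i=1,2,3),
\]
where $e(0)=1$ and $e(y)=0$ for $y\neq0$. We show by hand that $X^4$ is tileable.

The sets $V_1$ and $V_2$ have union $X$ but overlap. Cut $X$ into $B_1=V_1\setminus V_2=\{0\}$, $B_2=V_1\cap V_2=\{1\}$ and $B_3=V_2\setminus V_1=\{2,3\}$. Then $B_1\cup B_2$ and $B_2\cup B_3$ are tileable. The square $X^2$ splits into nine blocks $B_{ab}=B_a\times B_b$, which we view as the vertices $ab$ of a $3\times3$ grid. The union of two adjacent blocks, such as $B_{31}\cup B_{32}=B_3\times(B_1\cup B_2)$, is tileable by (T2). A perfect matching of the grid would therefore tile $X^2$. There is none: every edge joins one of the five \emph{positive} vertices $11,13,22,31,33$ to one of the four \emph{negative} vertices $12,21,23,32$. There is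 one positive vertex too many, and \eqref{eq:signed} is an identity with right side $1$. So we put the positive terms of \eqref{eq:signed} on positive blocks and the negative terms on negative blocks. In $X^4=X\times X\times X^2$ take the six pairwise disjoint tileable sets
\[
X\times W_1\times B_{11},\quad X\times W_2\times B_{13},\quad X\times W_3\times B_{33},
\]
\[
V_1\times\{0\}\times B_{12},\quad V_2\times\{0\}\times B_{21},\quad V_3\times\{0\}\times B_{23},
\]
and look at what remains in the fiber $\{(x,y)\}\times X^2$. If $y\ne0$, then $y$ lies in one $W_i$, and one corner block is covered. The grid minus the corner $11$ has the perfect matching $21$--$31$, $22$--$32$, $12$--$13$, $23$--$33$, and the other corners follow by the symmetry of the grid. If $y=0$, the three corners $11,13,33$ are covered, and so are two of $12,21,23$, because $x$ lies in exactly two of the $V_k$. Match $31$ with $32$, and $22$ with the remaining one of $12,21,23$. In both cases the rest of the fiber is tileable (Figure~\ref{fig:grid}), and $X^4$ is tileable by (T1).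

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,every node/.style={circle,draw,fill=white,inner sep=1.5pt,font=\small}]
\draw[gray!60] (1,-3) grid (3,-1);
\draw[gray!60] (5,-3) grid (7,-1);
\draw[line width=2pt] (1,-2)--(1,-3) (2,-2)--(2,-3) (2,-1)--(3,-1) (3,-2)--(3,-3);
\draw[line width=2pt] (5,-3)--(6,-3) (6,-2)--(7,-2);
\foreach \x in {1,2,3} \foreach \y in {1,2,3} {\node at (\y,-\x) {\x\y}; \node at (\y+4,-\x) {\x\y};}
\node[fill=gray!50] at (1,-1) {11};
\foreach \x/\y in {1/1,1/3,3/3,1/2,2/1} \node[fill=gray!50] at (\y+4,-\x) {\x\y};
\end{tikzpicture}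
\caption{The nine blocks $B_{ab}$ of a fiber $\{(x,y)\}\times X^2$ in the four-point example. Gray blocks are covered by tiles in the first two directions; thick edges pair the other blocks into tileable sets. Left: $y=1$. Right: $(x,y)=(1,0)$.}
\label{fig:grid}
\end{figure}

The general proof needs two additions. First, there are more terms in \eqref{eq:signed}, so we need a larger grid with many designated vertices, placed so that a perfect matching survives \emph{every} deletion with the right count. The placement matters: deleting $13,22,33$ and $12,21$ from the $3\times3$ grid isolates $11$. Second, $V_1\cup V_2$ is not all of $X$ in general, so the step must be iterated.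

\section{Perfect matchings in the grid $[3]^s$}\label{sec:matching}

Write $[n]=\{1,\dots,n\}$. Let $[3]^s$ be the graph whose vertices are the words $\omega=(\omega_1,\dots,\omega_s)$ in the letters $1,2,3$, two words being adjacent (written $\sim$) if they differ in exactly one coordinate and differ there by $1$. The \emph{sign} of $\omega$ is $(-1)^{|\{i:\omega_i=2\}|}$. Adjacent words have opposite signs. The sum of all signs is $(1-1+1)^s=1$, so there are $(3^s+1)/2$ positive and $(3^s-1)/2$ negative words. The graph has a Hamiltonian path, a path through every vertex once, that starts at $(1,\dots,1)$: take such a path in $[3]^{s-1}$ by induction and traverse it forward in $[3]^{s-1}\times\{1\}$, backward in $[3]^{s-1}\times\{2\}$ and forward in $[3]^{s-1}\times\{3\}$. A perfect matching is a set of edges that covers every vertex exactly once.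

\begin{lemma}\label{lem:matching}
Let $M,u,v\ge1$ be integers with $3^u\ge2M+1$ and $3^v\ge M$, and let $s=u+v+1$. There are distinct positive vertices $\xi_1,\dots,\xi_M$ and distinct negative vertices $\eta_1,\dots,\eta_M$ of $[3]^s$ such that for all $I,J\subset[M]$ with $|I|=|J|+1$, the graph $[3]^s-\{\xi_i\}_{i\in I}-\{\eta_j\}_{j\in J}$ has a perfect matching.
\end{lemma}

There must be $M$ negative vertices, so $s\ge\log_3(2M+1)$ is necessary; the lemma asks for about twice that.

The plan is to fix a matching that misses one positive vertex and contains the edges $\xi_i\eta_i$. Deleting $\xi_i$ and $\eta_j$ with $i\ne j$ leaves $\eta_i$ and $\xi_j$ without partners, and we repair this by shifting the matching along a path from $\eta_i$ to $\xi_j$ whose edges are alternately outside and inside the matching. Up to about $M/2$ such paths are needed at once, and they must be disjoint for every choice of $I$ and $J$. We achieve this by letting each path move horizontally only at heights of its own and vertically only in a column of its own.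

\begin{proof}
Write $3^u=2h+1$, so $h\ge M$. Let $q_1,\dots,q_{2h+1}$ be a Hamiltonian path of $[3]^u$ with $q_1=(1,\dots,1)$; then $q_l$ has sign $(-1)^{l-1}$. Let $\Gamma=[3]^{v+1}$, with layers $L_b=[3]^v\times\{b\}$ for $b=1,2,3$. We write $(l,z)$ for the vertex $(q_l,z)$ of $[3]^u\times\Gamma=[3]^s$. Its sign is $(-1)^{l-1}$ times the sign of $z$. We use only the edges $(l,z)\sim(l+1,z)$, and $(l,z)\sim(l,z')$ for $z\sim z'$ in $\Gamma$.

\emph{Rungs.} For $1\le i\le h$ and $z\in\Gamma$, the \emph{rung} of index $i$ over $z$ is the edge $\rho_i(z)=\{(2i-1,z),(2i,z)\}$. It has a positive end $\rho_i^+(z)$ and a negative end $\rho_i^-(z)$. The negative end of a rung is adjacent to the positive end of another rung in the following cases.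
\begin{enumerate}
\item[(a)] If $z\sim z'$, then $\rho_i^-(z)\sim\rho_i^+(z')$. Indeed, if $\rho_i^-(z)=(l,z)$, then $(l,z')$ is adjacent to it, hence positive, and it belongs to $\rho_i(z')$.
\item[(b)] If $z$ is positive and $i<h$, then $\rho_i^-(z)=(2i,z)\sim(2i+1,z)=\rho_{i+1}^+(z)$.
\item[(c)] If $z$ is negative and $i>1$, then $\rho_i^-(z)=(2i-1,z)\sim(2i-2,z)=\rho_{i-1}^+(z)$.
\end{enumerate}
So we can move sideways freely, up over a positive $z$ and down over a negative $z$. A \emph{route} is a sequence of distinct rungs in which the negative end of each rung is adjacent to the positive end of the next. These connecting edges form a matching that covers all vertices of the rungs of the route except the positive end of the first rung and the negative end of the last. We call this \emph{rematching} the route (Figure~\ref{fig:route}).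

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.8,every node/.style={font=\small}]
\foreach \x in {0,2,4} \draw[dashed] (\x,1)--(\x,2) (\x,3)--(\x,4);
\draw[line width=2pt] (4,2)--(2,2) (2,1)--(0,1) (0,2)--(0,3) (0,4)--(2,4) (2,3)--(4,3);
\foreach \x/\y in {0/1,0/3,2/2,2/4,4/3} \node[circle,draw,fill=white,inner sep=1pt] at (\x,\y) {$+$};
\foreach \x/\y in {0/2,0/4,2/1,2/3,4/2} \node[circle,draw,fill=white,inner sep=1pt] at (\x,\y) {$-$};
\node[circle,draw,fill=gray!50,inner sep=1pt] at (4,1) {$+$};
\node[circle,draw,fill=gray!50,inner sep=1pt] at (4,4) {$-$};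
\node at (4.6,1) {$\xi_1$}; \node at (4.6,4) {$\eta_2$};
\node at (0,0.2) {$z\in L_1$}; \node at (2,0.2) {$z'\in L_2$}; \node at (4,0.2) {$z^*\in L_2$};
\foreach \y in {1,2,3,4} \node at (-1,\y) {$l=\y$};
\end{tikzpicture}
\caption{A rematched route. The vertex in column $z$ and row $l$ is $(l,z)$, marked with its sign, and $z\sim z'\sim z^*$. Dashed edges are the rungs of the route $\rho_1(z^*),\rho_1(z'),\rho_1(z),\rho_2(z),\rho_2(z'),\rho_2(z^*)$. The thick edges replace them and cover everything except the two gray vertices.}
\label{fig:route}
\end{figure}

\emph{Base matching and designated vertices.} Let $z_0=(1,\dots,1)\in L_1$, a positive vertex of $\Gamma$. A Hamiltonian path of $\Gamma$ that starts at $z_0$ has an odd number of vertices; pairing consecutive vertices after $z_0$ gives a perfect matching of $\Gamma-z_0$. All rungs, together with this matching placed on the top level $\{2h+1\}\times(\Gamma-z_0)$, form a matching $\mathcal{M}_0$ of $[3]^s$ that misses only the positive vertex $(2h+1,z_0)$. Fix $z^*\in L_2$ and put $\xi_i=\rho_i^+(z^*)$ and $\eta_i=\rho_i^-(z^*)$ for $1\le i\le M$; this uses $h\ge M$.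

\emph{Choice of columns.} Let $I,J\subset[M]$ with $|I|=|J|+1$. Put $I'=I\setminus J$, $J'=J\setminus I$ and $m=|J'|$, so $|I'|=m+1$. Write $I'=\{i_0,i_1,\dots,i_m\}$ and $J'=\{j_1,\dots,j_m\}$. These $2m+1$ indices are distinct, so $2m+1\le M$. The set $L_1\setminus\{z_0\}$ contains $(3^v-1)/2$ vertices of each sign, and $(3^v-1)/2\ge(M-1)/2\ge m$. So we can choose distinct $z_1,\dots,z_m\in L_1\setminus\{z_0\}$ with $z_\nu$ positive if $i_\nu<j_\nu$ and negative if $i_\nu>j_\nu$. For $0\le\nu\le m$ let $z_\nu'\in L_2$ be obtained from $z_\nu$ by changing the last letter to $2$, so $z'_\nu\sim z_\nu$, and let $P_\nu$ be a path without repeated vertices from $z^*$ to $z_\nu'$ in the connected graph $L_2$.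

\emph{Route $\nu$ for $1\le\nu\le m$.} Take the rungs of index $i_\nu$ over the vertices of $P_\nu$, in order; then the rungs over $z_\nu$ of index $i_\nu$ to $j_\nu$, one step at a time; then the rungs of index $j_\nu$ over the vertices of $P_\nu$, in reverse order. The rungs are distinct because $i_\nu\ne j_\nu$ and $z_\nu\notin L_2$. The steps with fixed index are of type (a), and the steps over $z_\nu$ are of type (b) or (c) by the choice of the sign of $z_\nu$. The route starts at $\rho_{i_\nu}(z^*)$ and ends at $\rho_{j_\nu}(z^*)$, so rematching leaves exactly $\xi_{i_\nu}$ and $\eta_{j_\nu}$ uncovered.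

\emph{Route $0$.} Take the rungs of index $i_0$ over the vertices of $P_0$, then the rungs $\rho_{i_0}(z_0),\rho_{i_0+1}(z_0),\dots,\rho_h(z_0)$, using (a) and (b). Rematch this route and add the edge from $\rho_h^-(z_0)=(2h,z_0)$ to $(2h+1,z_0)$. This covers $(2h+1,z_0)$ and all vertices of the rungs of the route except $\xi_{i_0}$.

\emph{Disjointness.} Over $L_2$, route $\nu$ uses only the indices $i_\nu,j_\nu$ (only $i_0$ for $\nu=0$), and no two routes share an index. Over $L_1$, route $\nu$ uses only the column $z_\nu$, and $z_0,\dots,z_m$ are distinct. No route enters $L_3$. So no two routes share a rung, and no route contains a rung $\rho_i(z^*)$ with $i\in I\cap J$. From $\mathcal{M}_0$ remove the rungs $\rho_i(z^*)$ with $i\in I\cap J$, and replace the rungs of the routes by the new edges. The uncovered vertices are $\xi_i,\eta_i$ for $i\in I\cap J$, $\xi_i$ for $i\in I'$ and $\eta_j$ for $j\in J'$. These are exactly the deleted vertices.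
\end{proof}

\section{Unions of tileable sets: proof of Theorem~\ref{thm:abstract}}\label{sec:union}

Throughout this section the hypotheses and notation of Theorem~\ref{thm:abstract} are in force. The next lemma is the construction of Section~\ref{sec:example} in the grid $[3]^s$. It carries an extra factor $\Delta$, for the following reason. The construction does not show that the union $U$ of two tileable sets is tileable, only that $X^2\times U^s$ is. In the next round, $U$ is therefore tileable only together with a passive factor.

\begin{lemma}\label{lem:blocks}
Let $\Delta\subset X^m$ with $m\ge0$, and let $B_1,B_2,B_3\subset X$ be pairwise disjoint, possibly empty, sets such that $\Delta\times(B_1\cup B_2)$ and $\Delta\times(B_2\cup B_3)$ are tileable. Put $U=B_1\cup B_2\cup B_3$. Then $X^2\times\Delta\times U^s$ is tileable.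
\end{lemma}

\begin{proof}
For $\omega\in[3]^s$ let $B_\omega=B_{\omega_1}\times\dots\times B_{\omega_s}$. These sets are pairwise disjoint with union $U^s$. If $\omega\sim\omega'$, then $B_\omega\cup B_{\omega'}$ is a product of $s$ factors, one of which is $B_1\cup B_2$ or $B_2\cup B_3$. Up to a permutation of coordinates, $\Delta\times(B_\omega\cup B_{\omega'})$ is then a tileable set times an arbitrary set, so it is tileable by (T2) and (T3).

Take the vertices of Lemma~\ref{lem:matching}. Since $M\ge M'$, we have $\xi_1,\dots,\xi_{M'}$ at our disposal, and since $M\ge NE$, we can relabel $NE$ of the negative vertices as $\eta_{j,k}$ with $1\le j\le E$, $1\le k\le N$. With $X_j=\{y:e(y)\ge j\}$, consider the following subsets of $X^2\times\Delta\times U^s$.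
\begin{enumerate}
\item[(1)] $X\times W_i\times\Delta\times B_{\xi_i}$ for $1\le i\le M'$.
\item[(2)] $V_k\times X_j\times\Delta\times B_{\eta_{j,k}}$ for $1\le j\le E$, $1\le k\le N$.
\item[(3)] $\{(x,y)\}\times\Delta\times\bigcup_{\omega\notin D(x,y)}B_\omega$ for $(x,y)\in X^2$, where
\[
D(x,y)=\{\xi_i:y\in W_i\}\cup\{\eta_{j,k}:j\le e(y),\ x\in V_k\}.
\]
\end{enumerate}
They partition $X^2\times\Delta\times U^s$. Indeed, take a point $(x,y,\delta,\beta)$ and the unique word $\omega$ with $\beta\in B_\omega$. The sets in (1) and (2) belong to distinct words, so the point lies in at most one of them, and it lies in one exactly when $\omega\in D(x,y)$; otherwise it lies in the set (3) for $(x,y)$.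

The sets in (1) and (2) are tileable by (T2), because $W_i$ and $V_k$ are. For (3), the set $D(x,y)$ contains $c(y)=1+r\,e(y)$ of the $\xi_i$ by (W). It contains $r\,e(y)$ of the $\eta_{j,k}$, since there are $e(y)\le E$ choices of $j$ and, by (V), $r$ choices of $k$. By Lemma~\ref{lem:matching} the words outside $D(x,y)$ are perfectly matched by edges of $[3]^s$. So the set in (3) is a disjoint union of sets $\{(x,y)\}\times\Delta\times(B_\omega\cup B_{\omega'})$ with $\omega\sim\omega'$, which are tileable. Now (T1) completes the proof.
\end{proof}

Suppose that a power of $D$, times some copies of $X$, is tileable, and that we want to enlarge $D$ by a tileable set $V$. We apply Lemma~\ref{lem:blocks} to one factor $D$ at a time and put all other factors into $\Delta$. Each factor $D$ becomes $s$ factors $D\cup V$ and two factors $X$.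

\begin{lemma}\label{lem:union}
Let $D\subset X$ and suppose that $D^k\times X^n$ is tileable, where $k\ge1$, $n\ge0$. Let $V\subset X$ be tileable and $U=D\cup V$. Then $U^{ks}\times X^{n+2k}$ is tileable.
\end{lemma}

\begin{proof}
We show by induction on $j=0,\dots,k$ that $D^{k-j}\times U^{js}\times X^{n+2j}$ is tileable. The case $j=0$ is the hypothesis and the case $j=k$ is the claim. Let $j<k$ and put $\Delta=D^{k-j-1}\times U^{js}\times X^{n+2j}$, $B_1=V\setminus D$, $B_2=V\cap D$, $B_3=D\setminus V$. Then $\Delta\times(B_1\cup B_2)=\Delta\times V$ is tileable by (T2), and $\Delta\times(B_2\cup B_3)=\Delta\times D$ is tileable by the induction hypothesis and (T3). By Lemma~\ref{lem:blocks}, $X^2\times\Delta\times U^s$ is tileable. Up to a permutation of coordinates this is $D^{k-j-1}\times U^{(j+1)s}\times X^{n+2j+2}$.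
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:abstract}]
Let $U_l=V_1\cup\dots\cup V_l$, and define $k_1=1$, $n_1=0$, $k_{l+1}=sk_l$, $n_{l+1}=n_l+2k_l$. The set $U_1^{k_1}\times X^{n_1}=V_1$ is tileable. If $U_l^{k_l}\times X^{n_l}$ is tileable and $l<N$, then Lemma~\ref{lem:union} with $D=U_l$ and $V=V_{l+1}$ shows that $U_{l+1}^{k_{l+1}}\times X^{n_{l+1}}$ is tileable. Every point lies in some $V_k$, so $U_N=X$, and $X^d$ is tileable for $d=k_N+n_N=s^{N-1}+2(1+s+\dots+s^{N-2})$.
\end{proof}

\section{Subsets of $\mathbb{Z}$: proof of Theorem~\ref{thm:main}}\label{sec:Z}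

It remains to find covers (V) and (W) by translates of $T$ whose numbers of sets are bounded in terms of $t$. All translates together cover every point $t$ times; to obtain (V) we only have to sort them into boundedly many disjoint families. We do this in a generality that serves the next section. Let $t,r\ge1$. An indexed family $(A_g)_{g\in\Lambda}$ of $t$-element subsets of $X$ is \emph{$r$-regular} if each $x\in X$ lies in $A_g$ for exactly $r$ indices $g$. Different indices may give the same set. Tileability refers to $\mathcal{F}=\{A_g:g\in\Lambda\}$.

\begin{lemma}\label{lem:color}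
Let $(A_g)_{g\in\Lambda}$ be an $r$-regular family of $t$-element subsets of $X$, and let $N=t(r-1)+1$. Then $\Lambda$ is a disjoint union of sets $\Lambda_1,\dots,\Lambda_N$ such that, for each $k$, the sets $A_g$ with $g\in\Lambda_k$ are pairwise disjoint. The sets $V_k=\bigcup_{g\in\Lambda_k}A_g$ are tileable, and every point of $X$ lies in exactly $r$ of them.
\end{lemma}

\begin{proof}
Join $g\neq g'$ if $A_g\cap A_{g'}\ne\emptyset$. Each of the $t$ points of $A_g$ lies in $r-1$ other sets of the family, so $g$ has at most $N-1$ neighbors. Well-order $\Lambda$ (for $\Lambda=\mathbb{Z}$ use $0,1,-1,2,\dots$; in general use the axiom of choice) and, recursively, give $g$ the least color in $[N]$ that is not used on an earlier neighbor. Let $\Lambda_k$ be the set of indices of color $k$. Neighbors have different colors, which is the first claim. The $r$ indices $g$ with $x\in A_g$ are pairwise joined, so they have $r$ distinct colors, and $x$ lies in exactly $r$ of the $V_k$.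
\end{proof}

For (W) we take each translate $g+T$ with a multiplicity $w(g)$. This is the only step that uses the order of $\mathbb{Z}$: the smallest and the largest element of $T$ let us solve a recurrence to the right and to the left.

\begin{lemma}\label{lem:weight}
Let $t\ge2$ and $T=\{0=a_1<a_2<\dots<a_t\}\subset\mathbb{Z}$. There is $w:\mathbb{Z}\to\{0,\dots,t-1\}$ with
\begin{equation}\label{eq:weight}
\sum_{j=1}^{t}w(x-a_j)\equiv1\pmod t\qquad\text{for all }x\in\mathbb{Z}.
\end{equation}
\end{lemma}

\begin{proof}
Put $w(x)=0$ for $0\le x<a_t$. For $x=a_t,a_t+1,\dots$ in turn, define $w(x)\equiv1-\sum_{j\ge2}w(x-a_j)$; the arguments $x-a_j$ lie in $[0,x-1]$, where $w$ is already defined. This gives \eqref{eq:weight} for $x\ge a_t$. For $y=-1,-2,\dots$ in turn, define $w(y)\equiv1-\sum_{j<t}w(y+a_t-a_j)$; the arguments are larger than $y$. This is \eqref{eq:weight} for $x=y+a_t$, and these $x$ are all the integers below $a_t$.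
\end{proof}

For $T=\{0,1,3\}$ one solution is $w(x)\equiv-x\pmod 3$, since $-x-(x-1)-(x-3)=4-3x$. In $\mathbb{Z}/3$ with $T=\{0,1\}$ there is no such weight: summing \eqref{eq:weight} over the three points would give $2\sum w\equiv3\pmod2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $t=1$ the points of $\mathbb{Z}$ are the translates of $T$. Let $t\ge2$, and translate $T$ so that it has the form in Lemma~\ref{lem:weight}. Let $X=\Lambda=\mathbb{Z}$ and $A_g=g+T$. A point $x$ lies in $A_g$ exactly for $g=x-a_1,\dots,x-a_t$, so the family is $t$-regular. Lemma~\ref{lem:color} gives $\Lambda_1,\dots,\Lambda_N$ and $V_1,\dots,V_N$ with $N=t(t-1)+1$, and (V) holds with $r=t$.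

For $1\le k\le N$ and $1\le l\le t-1$ let $W_{k,l}$ be the union of the $A_g$ with $g\in\Lambda_k$ and $w(g)\ge l$. It is a disjoint union, so $W_{k,l}$ is tileable. Fix $x$. For each $k$ at most one $g\in\Lambda_k$ has $x\in A_g$, and then $x\in W_{k,l}$ exactly for $l=1,\dots,w(g)$. So the number of sets $W_{k,l}$ that contain $x$ is
\[
c(x)=\sum_{g:\,x\in A_g}w(g)=\sum_{j=1}^tw(x-a_j)\equiv1\pmod t ,
\]
and (W) holds with $M'=N(t-1)$. From $c(x)\le t(t-1)$ we get $e(x)=(c(x)-1)/t<t-1$, so $E=t-2$ is admissible, and $M=N(t-1)\ge\max(M',NE)$. Theorem~\ref{thm:abstract} shows that $\mathbb{Z}^d$ is tileable for the stated $d$, which depends only on $t$, $u$ and $v$.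

Since $s\ge3$, we have $2(s^{N-1}-1)/(s-1)\le s^{N-1}$, so $d\le2s^{N-1}=2s^{t(t-1)}$. Finally $M=(t-1)(t^2-t+1)<t^3$. For minimal $u,v$ we have $3^{u-1}<2M+1<2t^3$ and $3^{v-1}\le M<t^3$, so $s<3+\log_3(2t^6)<4+6\log_3t$.
\end{proof}

\section{A criterion for regular families}\label{sec:regular}

For an arbitrary regular family, (V) still holds by Lemma~\ref{lem:color}, and everything depends on the existence of a weight. The next theorem says that weights modulo the primes that divide $r$ are enough, and that they exist unless a counting argument as in Remark~\ref{rem:hyp}, carried out modulo $p$, rules out every tiling. We write $\mathbb{F}_p$ for the field with $p$ elements.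

\begin{theorem}\label{thm:regular}
Let $(A_g)_{g\in\Lambda}$ be an $r$-regular family of $t$-element subsets of a nonempty set $X$, where $r\ge1$. The following are equivalent.
\begin{enumerate}
\item[(i)] $X^d$ is tileable for some $d\ge1$.
\item[(ii)] For every prime $p\mid r$, every finitely supported $f:X\to\mathbb{F}_p$ with $\sum_{x\in A_g}f(x)=0$ for all $g$ satisfies $\sum_{x\in X}f(x)=0$.
\item[(iii)] For every prime $p\mid r$ there is $w_p:\Lambda\to\mathbb{F}_p$ with $\sum_{g:\,x\in A_g}w_p(g)=1$ for all $x\in X$.
\end{enumerate}
If they hold, then (i) holds with some $d$ depending only on $r$ and $t$.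
\end{theorem}

The implication (iii)$\Rightarrow$(i) meets a new difficulty when $r$ is not squarefree: Theorem~\ref{thm:abstract} needs a congruence modulo $r$, and a weight modulo $r$ need not exist on $X$.

\begin{example}\label{ex:Z6}
Let $X=\Lambda=\mathbb{Z}/6$, $T=\{0,1,2,4\}$ and $A_g=g+T$, so $r=t=4$. Let $w_2$ be the indicator function of $\{0,2,4\}$. Then $\sum_{a\in T}w_2(x-a)$ counts three terms for even $x$ and one term for odd $x$, so (iii) holds. A weight modulo $4$ does not exist, since summing over the six points $x$ would give $4\sum w\equiv6\pmod4$.
\end{example}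

The remedy is to work in $X^\alpha$. Tiles in the first direction cover $x$ with an error divisible by every prime factor of $r$; tiles in the second direction are weighted to correct this error, and the errors multiply.

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
If $r=1$, the sets $A_g$ partition $X$, so (i) holds with $d=1$, and (ii) and (iii) are vacuous. Let $r\ge2$.

(i)$\Rightarrow$(ii). Let $f$ be as in (ii) and put $F(x_1,\dots,x_d)=f(x_1)\cdots f(x_d)$. The sum of $F$ over a line tile in direction $i$ is $\sum_{x\in A_g}f(x)\cdot\prod_{j\ne i}f(x_j)=0$. The support of $F$ is finite, so it meets only finitely many tiles of a partition of $X^d$, and adding up gives $0=\sum F=(\sum f)^d$. Since $\mathbb{F}_p$ is a field, $\sum f=0$.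

(ii)$\Rightarrow$(iii). Fix $p\mid r$. We have one linear equation for each $x\in X$, in the unknowns $w_p(g)$, and each equation involves $r$ unknowns. By Tychonoff's theorem the product $\mathbb{F}_p^\Lambda$ of finite discrete spaces is compact. The solution set of one equation depends on finitely many coordinates, so it is closed. In a compact space, closed sets have a common point if every finitely many of them do. So it suffices to solve the equations for $x$ in a finite set $X_0\subset X$. This system is solvable if and only if the constant vector $1\in\mathbb{F}_p^{X_0}$ lies in the span of the vectors $1_{A_g\cap X_0}$. If it does not, some linear form on $\mathbb{F}_p^{X_0}$ vanishes on the span and not on $1$. Its coefficients give $f:X_0\to\mathbb{F}_p$ with $\sum_{x\in A_g\cap X_0}f(x)=0$ for all $g$ and $\sum f\neq0$. Extended by $0$ to $X$, this $f$ contradicts (ii).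

(iii)$\Rightarrow$(i). Let $R$ be the product of the primes that divide $r$, and let $\alpha\ge1$ be the largest exponent of a prime in the factorization of $r$. Then $r\mid R^\alpha$ and $\alpha\le\log_2r$. By the Chinese remainder theorem there is $w:\Lambda\to\mathbb{Z}$ that reduces to $w_p$ modulo $p$ for every $p\mid r$. Put
\[
\beta(x)=1-\sum_{g:\,x\in A_g}w(g)\qquad(x\in X);
\]
then $R\mid\beta(x)$ for all $x$.

Let $Y=X^\alpha$, and let $\mathcal{F}_Y$ be the collection of line tiles of $X^\alpha$. A subset of $Y$ is tileable for $\mathcal{F}_Y$ exactly when it is tileable as a subset of $X^\alpha$, and a line tile of $Y^n$ for $\mathcal{F}_Y$ is a line tile of $X^{\alpha n}$. So it suffices to apply Theorem~\ref{thm:abstract} to $(Y,\mathcal{F}_Y)$. Let $\Lambda_k,V_k$ for $k\le N=t(r-1)+1$ be as in Lemma~\ref{lem:color}. The sets $V_k\times X^{\alpha-1}$ are tileable and cover each point of $Y$ exactly $r$ times, which is (V).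

For (W), index the line tiles of $X^\alpha$ by a direction $i\le\alpha$, an index $g\in\Lambda$ and the fixed coordinates $(x_j)_{j\neq i}$, and give such an indexed tile the weight $\mu\in\{0,\dots,r-1\}$ defined by
\[
\mu\equiv w(g)\prod_{j<i}\beta(x_j)\pmod r .
\]
This depends only on $g$ and on fixed coordinates. Let $c(x)$ be the total weight of the indexed tiles that contain $x=(x_1,\dots,x_\alpha)$. In direction $i$ these are the tiles with $x_i\in A_g$, so the sum telescopes:
\[
c(x)\equiv\sum_{i=1}^{\alpha}\bigl(1-\beta(x_i)\bigr)\prod_{j<i}\beta(x_j)=1-\prod_{i=1}^{\alpha}\beta(x_i)\equiv1\pmod r ,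
\]
because the last product is divisible by $R^\alpha$. For $i\le\alpha$, $k\le N$ and $1\le l\le r-1$, let $W_{i,k,l}$ be the union of the indexed tiles in direction $i$ with $g\in\Lambda_k$ and weight at least $l$. Two such tiles are disjoint: either their fixed coordinates differ, or their indices are different elements of $\Lambda_k$. So $W_{i,k,l}$ is tileable. For given $x$, $i$ and $k$, at most one indexed tile in direction $i$ with $g\in\Lambda_k$ contains $x$, and it puts $x$ into $W_{i,k,l}$ for $l=1,\dots,\mu$. Hence $x$ lies in exactly $c(x)$ of the $M'=\alpha N(r-1)$ sets $W_{i,k,l}$, and (W) holds. There are $\alpha r$ indexed tiles through $x$, so $c(x)\le\alpha r(r-1)$ and $e(x)<\alpha(r-1)$; take $E=\alpha(r-1)-1$ and $M=M'\ge NE$. With $u,v$ minimal, Theorem~\ref{thm:abstract} gives a tiling of $Y^n=X^{\alpha n}$ in which $n$ and $\alpha$ depend only on $r$ and $t$.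
\end{proof}

\section{Abelian groups: proof of Theorem~\ref{thm:groups}}\label{sec:groups}

For translates of $T$ in a group, condition (ii) is a statement about zero divisors. Recall that the group algebra $\mathbb{F}_p[G]$ of an abelian group $G$ consists of the finite formal sums $f=\sum_xf(x)[x]$ with $f(x)\in\mathbb{F}_p$, multiplied by the rule $[x][y]=[x+y]$. It is a commutative ring of characteristic $p$. We use four facts.
\begin{enumerate}
\item[(G1)] The augmentation $\varepsilon(f)=\sum_xf(x)$ is a ring homomorphism $\mathbb{F}_p[G]\to\mathbb{F}_p$.
\item[(G2)] A group homomorphism $x\mapsto\bar x$ from $G$ to $\bar G$ induces the ring homomorphism $\sum f(x)[x]\mapsto\sum f(x)[\bar x]$, which preserves $\varepsilon$.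
\item[(G3)] If $q$ is a power of $p$, then $f^q=\sum_xf(x)[qx]$, because the Frobenius map $f\mapsto f^p$ is additive and $\lambda^p=\lambda$ for $\lambda\in\mathbb{F}_p$.
\item[(G4)] $\mathbb{F}_p[\mathbb{Z}^k]$ is the ring of Laurent polynomials in $k$ variables over $\mathbb{F}_p$. It is an integral domain, since every element is a polynomial times an invertible monomial.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
Let $X=\Lambda=G$ and $A_g=g+T$. A point $x$ lies in $A_g$ exactly for $g\in x-T$, so the family is $t$-regular, and Theorem~\ref{thm:regular} applies with $r=t$. It gives a dimension that depends only on $t$, and it remains to show, for each prime $p\mid t$, that condition (ii) for $p$ is equivalent to the condition on cosets. Fix $p\mid t$, let $K=G_{p'}$ and $\tau=\sum_{a\in T}[-a]\in\mathbb{F}_p[G]$. A finitely supported $f:G\to\mathbb{F}_p$ is an element of $\mathbb{F}_p[G]$, and the coefficient of $[g]$ in $f\tau$ is $\sum_{a\in T}f(g+a)=\sum_{x\in g+T}f(x)$. So (ii) for $p$ reads: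
\begin{equation}\label{eq:ann}
f\tau=0\ \Longrightarrow\ \varepsilon(f)=0\qquad\text{for all }f\in\mathbb{F}_p[G].
\end{equation}

\emph{Necessity.} Suppose that every coset of $K$ contains a multiple of $p$ elements of $T$. We would like to take for $f$ the indicator function of $K$, but $K$ may be infinite. Let $K_0\subset K$ be the subgroup generated by the differences $a-a'\in K$ with $a,a'\in T$. It is generated by finitely many elements of finite order, so it is finite, and its order is prime to $p$, since otherwise it would contain an element of order $p$ by Cauchy's theorem. If a coset of $K_0$ contains $a\in T$, it is $a+K_0$, and $T\cap(a+K_0)=T\cap(a+K)$, because $a'\in T\cap(a+K)$ implies $a'-a\in K_0$. So every coset of $K_0$ contains a multiple of $p$ elements of $T$. For $f=1_{K_0}$ we get $\sum_{a\in T}f(g+a)=|T\cap(K_0-g)|=0$ in $\mathbb{F}_p$ for all $g$, while $\varepsilon(f)=|K_0|\ne0$. So \eqref{eq:ann} fails.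

\emph{Sufficiency.} Suppose that some coset of $K$ contains a number of elements of $T$ not divisible by $p$, and let $f\tau=0$. Let $\bar G=G/K$ and let $\varphi,\bar\tau$ be the images of $f,\tau$ in $\mathbb{F}_p[\bar G]$. By (G2), $\varphi\bar\tau=0$ and $\varepsilon(\varphi)=\varepsilon(f)$. The coefficient of $[-\bar x]$ in $\bar\tau$ is $|T\cap(x+K)|\bmod p$, so $\bar\tau\neq0$; this is where the hypothesis is used.

Every element of finite order in $\bar G$ has $p$-power order. Indeed, if $n\bar x=0$ with $n\ge1$, then $nx\in K$, so $x$ has finite order $p^bn'$ with $p\nmid n'$. Then $p^bx$ has order $n'$, so $p^bx\in K$ and $p^b\bar x=0$. The subgroup $H$ of $\bar G$ generated by the supports of $\varphi$ and $\bar\tau$ is finitely generated, so by the structure theorem $H\cong\mathbb{Z}^k\times Q$ with $Q$ finite, and $Q$ is a $p$-group. The ring $\mathbb{F}_p[H]$ may have zero divisors, and the Frobenius map removes $Q$ from $\varphi$. Let $q$ be a power of $p$ with $qQ=0$ and put $\psi=\varphi^q$. By (G3), $\psi=\sum_x\varphi(x)[qx]$ lies in the subring $\mathbb{F}_p[\mathbb{Z}^k]$. By (G1), $\varepsilon(\psi)=\varepsilon(\varphi)^q=\varepsilon(\varphi)$.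 Also $\psi\bar\tau=\varphi^{q-1}\varphi\bar\tau=0$. Every element of $\mathbb{F}_p[H]$ can be written uniquely as $\sum_{\gamma\in Q}\sigma_\gamma[\gamma]$ with $\sigma_\gamma\in\mathbb{F}_p[\mathbb{Z}^k]$. Write $\bar\tau=\sum_\gamma\tau_\gamma[\gamma]$ in this way. From $\sum_\gamma\psi\tau_\gamma[\gamma]=0$ we get $\psi\tau_\gamma=0$ for all $\gamma$. Some $\tau_\gamma$ is nonzero, so $\psi=0$ by (G4). Hence $\varepsilon(f)=\varepsilon(\psi)=0$, and \eqref{eq:ann} holds.
\end{proof}

For $G=\mathbb{Z}/6$ we have $G_{2'}=\{0,2,4\}$. The set $\{0,2\}$ of Section~\ref{sec:intro} has two elements in this subgroup and none in the other coset, so the criterion fails. The set $\{0,1,2,4\}$ of Example~\ref{ex:Z6} has three elements in it, so some $G^d$ is partitioned, and $d\ge2$ because $4\nmid6$.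

\begin{proof}[Proof of Corollary~\ref{cor:groups}]
Let $d$ be the dimension given by Theorem~\ref{thm:groups} for $t$. If $G$ is torsion-free, then $G_{p'}=\{0\}$ for every prime $p$. If $G$ is a $p$-group and $t$ is a power of $p$, then no prime other than $p$ divides $t$, and $G_{p'}=\{0\}$. In both cases the relevant cosets are single points, and a point of $T$ is a coset that contains exactly one element of $T$, so the criterion holds. For $G=\mathbb{Z}^k$, a coordinate translate of $T$ in $G^d=\mathbb{Z}^{kd}$ is the image of $T\subset\mathbb{Z}^{kd}$ under a permutation of the coordinates, which exchanges two blocks of length $k$, followed by a translation. So it is an isometric copy of $T$.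
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Partitioning a graph into isomorphic subgraphs},
\texttt{http://semflajolet.math.cnrs.fr/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2022/\allowbreak 03/\allowbreak Bonamy-slides-IHP.pdf}

\end{thebibliography}
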